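# Oriented colorings of graphs on surfaces: linear in the genus, and then $2g/\log_2 g$

## The guess $\sqrt g$

How many colors can a graph on a surface of Euler genus $g$ force, if the colors must respect an orientation of the edges? The answer one first guesses is "of order $\sqrt g$", because that is what happens for ordinary colorings. We first make the words precise and check the ordinary case. Then we test the guess.

All graphs are finite and simple. The **Euler genus of a surface** is $2h$ for the orientable surface of genus $h$ and $k$ for the nonorientable surface with $k$ crosscaps: sphere $0$, projective plane $1$, torus and Klein bottle $2$. The **Euler genus of a graph** $G$ is the least Euler genus of a surface in which $G$ embeds. For instance $K_5$ and $K_{3,3}$ are not planar and embed in the projective plane, so their Euler genus is $1$.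

We use three textbook facts (see Mohar–Thomassen, *Graphs on Surfaces*). First, Euler genus does not increase under taking minors. Second and third, a graph with $n$ vertices, $m$ edges and Euler genus at most $g$ satisfies
$$m\le 3n+3g, \tag{E1}$$
$$m\le 2n+2g\quad\text{if the graph is bipartite.} \tag{E2}$$
Both bounds come from Euler's formula. We may join components by an edge drawn inside a face that touches two of them; this preserves bipartiteness, so assume the graph is connected with $m\ge2$. It has an embedding in a surface of Euler genus $g'\le g$ in which every face is a disk, and then $n-m+f=2-g'$. Every facial walk has length at least $3$, and at least $4$ if the graph is bipartite. So $3f\le 2m$, respectively $4f\le 2m$, and substituting gives $m\le 3n-6+3g'$, respectively $m\le 2n-4+2g'$.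

*The ordinary chromatic number.* Let $G$ have Euler genus at most $g$ and chromatic number $\chi$. A $\chi$-critical subgraph has minimum degree at least $\chi-1$ and some number $n'\ge \chi$ of vertices. By (E1), $(\chi-1)n'\le 6n'+6g$, so $\chi-7\le 6g/n'\le 6g/\chi$. If $\chi\ge 7$, then $(\chi-7)^2\le\chi(\chi-7)\le 6g$. In all cases
$$\chi\le 7+\sqrt{6g}. \tag{1}$$

An **oriented graph** is obtained from a simple graph by giving each edge one direction. An **oriented coloring** of an oriented graph $D$ is a proper coloring $\varphi$ of the underlying graph such that for any two arcs $uv$ and $xy$ of $D$, if $\varphi(u)=\varphi(y)$ then $\varphi(v)\ne\varphi(x)$. In words: between any two color classes, all arcs point the same way. The **oriented chromatic number** $\chi_o(D)$ is the least number of colors in an oriented coloring of $D$. For an undirected graph $G$, $\chi_o(G)$ is the maximum of $\chi_o(D)$ over all orientations $D$ of $G$.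

It is convenient to read this with homomorphisms, that is, vertex maps sending arcs to arcs; write $D\to T$ if one exists. *An oriented coloring of $D$ with $N$ colors is the same as a homomorphism from $D$ to a tournament on $N$ vertices.* Given the coloring, let the colors be vertices and put an arc $i\to j$ if some arc of $D$ goes from color $i$ to color $j$. Properness forbids loops, and the second condition forbids $i\to j$ and $j\to i$ together. Complete the result to a tournament arbitrarily. Conversely, let $\varphi:D\to T$ be a homomorphism to a tournament. It is proper because $T$ has no loops. If $uv$ and $xy$ are arcs with $\varphi(u)=\varphi(y)$ and $\varphi(v)=\varphi(x)$, then $T$ has the arcs $\varphi(u)\to\varphi(v)$ and $\varphi(v)\to\varphi(u)$, which is impossible.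

One consequence is used all the time:
$$\text{if } u\to h\to w \text{ in } D, \text{ then } \varphi(u)\neq\varphi(w). \tag{2}$$
Apply the definition to the arcs $uh$ and $hw$.

**Simple cases.** The directed path $a\to b\to c$ needs three colors by (2), although the path is bipartite. In the directed $5$-cycle $0\to1\to2\to3\to4\to0$, any two nonadjacent vertices are the ends of a directed $2$-path, so all five vertices need distinct colors. A sparse graph can thus behave like a complete graph.

Now take $K_{2,4}$, with two "hubs" $h_1,h_2$ on one side and four "clients" on the other. For a client $u$ record the sign $+$ at $h_i$ if $u\to h_i$, and $-$ if $h_i\to u$. Orient the edges so that the four clients have the four sign vectors $++,+-,-+,--$. Two clients with different signs at $h_i$ are the ends of a directed $2$-path through $h_i$, so the four clients get four colors. A client with signs $+-$ lies on $h_2\to u\to h_1$, so the hubs get different colors. Each hub is adjacent to every client. So all six vertices of this planar graph need distinct colors.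

The same works with $k$ hubs and $2^k$ clients, one for each sign vector: $K_{k,2^k}$ has an orientation in which all $2^k+k$ vertices need distinct colors. To know which surfaces carry these graphs we use Ringel's theorems (1965): for $k,n\ge3$, $K_{k,n}$ has nonorientable genus $\lceil (k-2)(n-2)/2\rceil$ and orientable genus $\lceil (k-2)(n-2)/4\rceil$. For $K_{4,16}$ these numbers are $14$ and $7$, so its Euler genus is $14$, and it forces $20$ colors. By (1) every graph of Euler genus at most $14$ has ordinary chromatic number at most $7+\sqrt{84}$, hence at most $16$. Oriented colorings obey a different law.

## How far hubs and sign vectors go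

To refute $\sqrt g$ as an order of growth, choose the number of clients as large as the genus allows.

**Lemma 1.** For all large $g$ and every surface $\Sigma$ of Euler genus $g$, some graph $G$ embeddable in $\Sigma$ has $\chi_o(G)\ge\lfloor 2g/\log_2 g\rfloor$.

*Proof.* Put $L=\log_2 g$, $n=\lfloor 2g/L\rfloor$ and $k=\lceil \log_2 n\rceil$. For large $g$ we have $k\ge3$ and $n\ge3$.

**Step 1: check that $K_{k,n}$ fits on $\Sigma$.** We have $\log_2 n\le 1+L-\log_2L$, so
$$k-2\le\log_2 n-1\le L-\log_2 L\le L ,$$
and hence $(k-2)(n-2)\le Ln\le 2g$. So $(k-2)(n-2)/2\le g$, and since $g$ is an integer, the nonorientable genus of $K_{k,n}$ is at most $g$. If $\Sigma$ is orientable of genus $h=g/2$, then $(k-2)(n-2)/4\le h$, and the orientable genus is at most $h$. Adding handles or crosscaps inside a face if necessary, we see that $K_{k,n}$ embeds in $\Sigma$.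

**Step 2: force $n$ colors.** Let $h_1,\dots,h_k$ be the vertices on the side of size $k$. Since $n\le 2^k$, we can orient the edges so that the $n$ vertices of the other side have pairwise distinct sign vectors in $\{+,-\}^k$, the $i$th sign of $u$ recording whether $u\to h_i$ or $h_i\to u$. Two of them, $u$ and $w$, differ in some coordinate $i$, so $u\to h_i\to w$ or $w\to h_i\to u$. By (2) they have different colors. $\square$

So the growth is at least about $2g/\log_2 g$, nearly linear. The question of these notes is the following conjecture, posed in "Colouring Oriented Graphs on Surfaces": *there is a constant $c$ such that $\chi_o(G)\le cg$ for every graph $G$ of Euler genus $g\ge1$.* It is true, and the examples just seen are asymptotically the worst ones. Let $F(g)$ be the maximum of $\chi_o(G)$ over all graphs $G$ of Euler genus at most $g$.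

**Theorem 1.** There is an absolute constant $C_0$ such that every graph $G$ of Euler genus at most $g$, $g\ge1$, satisfies $\chi_o(G)\le 5g+C_0\ln(5g+2)+1$. Hence $\chi_o(G)\le cg$ for an absolute constant $c$.

**Theorem 2.** $F(g)=(2+o(1))\,\dfrac{g}{\log_2 g}$ as $g\to\infty$. More precisely, for every surface $\Sigma$ of Euler genus $g$, the maximum of $\chi_o$ over graphs embeddable in $\Sigma$ is at least $\lfloor 2g/\log_2 g\rfloor$ for all large $g$, and at most $(2+o(1))\,g/\log_2 g$.

Lemma 1 is the lower bound in Theorem 2. The upper bounds have a common first half: we reduce to graphs with at most $5g$ vertices. For Theorem 1 we then give all vertices different colors. For Theorem 2 we color those graphs cleverly.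

## Deleting a vertex of small degree

If $n>5g$, then by (E1) the average degree is at most $6+6g/n<8$, so there is a vertex $v$ of degree at most $7$. The sensible first approach is induction: color $D-v$ by a homomorphism to a fixed tournament $T$, then extend to $v$. For the extension, $T$ must contain, for any prescribed directions towards a few given vertices, a vertex with these directions.

For degree one this works with the directed triangle: given a vertex $s$ of it, some vertex $z$ has $z\to s$ and some vertex $z$ has $s\to z$. Removing leaves one by one shows that every oriented forest maps to the directed triangle.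

For degree two a difficulty appears. If $a\to v\to b$ and the coloring of $D-v$ happens to give $a$ and $b$ the same color, then by (2) no color is possible for $v$, whatever $T$ is. The cure is to add an arc between $a$ and $b$ in $D-v$ if they are not adjacent: then every coloring separates them. The cure is harmless, because $G-v+ab$ is a minor of $G$: contract $va$ and delete superfluous edges. As a test, take $T$ to be the tournament on $\mathbb Z/7$ with $i\to j$ when $j-i\in\{1,2,4\}$. For the pair $0,1$:

- $0\to z$ and $1\to z$ holds for $z=2$;
- $z\to 0$ and $z\to 1$ holds for $z=6$;
- $0\to z\to 1$ holds for $z=4$;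
- $1\to z\to 0$ holds for $z=3$.

The maps $x\mapsto \alpha x+\beta$ with $\alpha\in\{1,2,4\}$ are automorphisms and carry any arc to $0\to1$, so every pair of vertices sees all four patterns. An outerplanar graph has a vertex of degree at most $2$, and minors of outerplanar graphs are outerplanar. By induction every oriented outerplanar graph maps to this $T$.

For larger degree the cure itself fails. To force all neighbors of $v$ to have distinct colors we would have to make them pairwise adjacent. But deleting the center of $K_{1,5}$ and joining its leaves turns a planar graph into $K_5$: the Euler genus may grow, and the induction is lost. This is the exact point where the first approach stops.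

**The way around.** We need not control all neighbors of $v$ in advance. A neighbor $w$ of *small* degree can be recolored *after* $D-v$ has been colored, provided that $T$ offers many vertices with the same directions as $\psi(w)$ towards the colors of the neighbors of $w$. Only the neighbors of large degree cannot be moved, and if there are at most two of them, one added arc suffices. So we need a vertex of small degree with at most two neighbors of large degree, and a tournament with many choices for every prescribed pattern. The thresholds below are $36$ for "small" and $37$ for "many".

## A small vertex with at most two large neighbors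

**Lemma 2.** Let $G$ have Euler genus at most $g$ ($g\ge0$) and $n>5g$ vertices, $n\ge1$. Then $G$ has a vertex $v$ of degree at most $36$ with at most two neighbors of degree greater than $36$.

*Proof.* The purpose is to play (E1), which limits the number of large vertices, against (E2), which limits the edges between small and large ones. Let $B$ be the set of vertices of degree at least $37$ and $A=V(G)\setminus B$. By (E1),
$$37|B|\le 2m\le 6(n+g).$$
Suppose every $v\in A$ has at least three neighbors in $B$. The bipartite graph of the edges between $A$ and $B$ has at least $3|A|$ edges, so (E2) gives
$$3(n-|B|)=3|A|\le 2n+2g .$$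
Hence $n\le 3|B|+2g\le\frac{18}{37}(n+g)+2g$. Multiplying by $37$ gives $37n\le 18n+18g+74g$, that is, $19n\le 92g$. But $n>5g$ and $n\ge1$ give $19n>0$ and $19n\ge 95g$, which is a contradiction both for $g=0$ and for $g\ge1$. So some $v\in A$ has at most two neighbors in $B$. $\square$

## Rich tournaments

**Definition.** Let $T$ be a tournament, $S\subseteq V(T)$ and $\sigma:S\to\{+,-\}$. A vertex $z\in V(T)\setminus S$ *realizes* $(S,\sigma)$ if for all $s\in S$: $z\to s$ if $\sigma(s)=+$, and $s\to z$ if $\sigma(s)=-$. The tournament $T$ is *rich* if for every $S$ with $|S|\le36$ and every $\sigma:S\to\{+,-\}$, at least $37$ vertices realize $(S,\sigma)$.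

The directed triangle above has the analogous property with $|S|\le1$ and at least one realizing vertex; the tournament on $\mathbb Z/7$ has it with $|S|\le2$ and at least one. The next lemma says that any tournament becomes rich at logarithmic cost.

**Lemma 3.** There is an absolute constant $C_0$ such that every tournament $T_0$ on $N$ vertices is a subtournament of a rich tournament with at most $N+C_0\ln(N+2)+1$ vertices.

*Proof.* Let $r=\lceil C_0\ln(N+2)\rceil$, where $C_0$ is a large constant; in particular $r\ge100$. Add a set $R$ of $r$ new vertices and orient all pairs meeting $R$ uniformly and independently at random. We show that the result is rich with positive probability.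

**Step 1: reduce to $|S|=36$.** A smaller $S$ can be enlarged to a set of size $36$, with $\sigma$ extended arbitrarily; vertices realizing the larger pair realize the smaller one.

**Step 2: bound the failure probability for one pair.** Fix $(S,\sigma)$ with $|S|=36$. For $z\in R\setminus S$, the event that $z$ realizes $(S,\sigma)$ depends on the pairs $\{z,s\}$, $s\in S$. These pairs all meet $R$, and they are different for different $z$ because $z\notin S$. So the events are independent, each of probability $p=2^{-36}$. Split $R\setminus S$, which has at least $r-36$ elements, into $37$ groups, each of size at least $\lfloor (r-36)/37\rfloor\ge (r-73)/37$. If fewer than $37$ vertices realize $(S,\sigma)$, then some group contains no realizing vertex. This has probability at most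
$$37(1-p)^{(r-73)/37}\le 37\,e^{-p(r-73)/37}.$$

**Step 3: sum over all pairs.** There are at most $(2(N+r))^{36}$ pairs $(S,\sigma)$. As $\ln(N+2)\le N+2$, we have $N+r\le N+C_0(N+2)+1\le (C_0+2)(N+2)$. With $r\ge C_0\ln(N+2)$, the probability that some pair fails is at most
$$\bigl(2(C_0+2)(N+2)\bigr)^{36}\cdot 37\,e^{73p/37}\,(N+2)^{-pC_0/37}.$$
If $pC_0/37>36$, then the exponent of $N+2$ is negative, and since $N+2\ge2$ this is at most $(2(C_0+2))^{36}\cdot 37\,e^{73p/37}\cdot 2^{36-pC_0/37}$. The last factor decays exponentially in $C_0$ and the first grows polynomially, so the bound is less than $1$ for all $N\ge0$ once $C_0$ is a large enough absolute constant. $\square$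

## Recolor, then extend

**Lemma 4.** Let $D$ be an orientation of $G$ and let $v$ be a vertex as in Lemma 2. Let $X$ be the set of neighbors of $v$ of degree greater than $36$ (so $|X|\le2$) and $W=N(v)\setminus X$. Let $D'$ be $D-v$, together with an arc (in any direction) joining the two vertices of $X$ if $|X|=2$ and they are nonadjacent. Then the underlying graph of $D'$ is a minor of $G$. Moreover, if $T$ is rich and $D'\to T$, then $D\to T$.

*Proof.*

**Step 1: the new graph is a minor, so that the genus does not grow.** If an arc was added between $a$ and $b$, where $X=\{a,b\}$, contract the edge $va$. The contracted vertex, called $a$ again, is now adjacent to $b$. Delete the superfluous edges from $a$ to $W$. If no arc was added, then $D'=D-v$.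

**Step 2: recolor $W$, so that all neighbors of $v$ get distinct colors.** Let $\psi:D'\to T$ be a homomorphism. Each $w\in W$ has degree at most $35$ in $D'$: it lost the neighbor $v$, and the added arc, if any, joins vertices of $X$. Process the vertices of $W$ one at a time. When $w$ is processed, let $S=\psi(N_{D'}(w))$, so $|S|\le35$ and $\psi(w)\notin S$. Put $\sigma(s)=+$ if $\psi(w)\to s$ in $T$, and $\sigma(s)=-$ if $s\to\psi(w)$. By richness at least $37$ vertices of $T$ realize $(S,\sigma)$. Redefine $\psi(w)$ to be one of them that differs from the current colors of the at most $35$ vertices of $N(v)\setminus\{w\}$.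

The map remains a homomorphism. Indeed, if $w\to x$ is an arc of $D'$, then before the change $\psi(w)\to\psi(x)$, so $\sigma(\psi(x))=+$, and the new color also has an arc to $\psi(x)$. The same holds, reversed, for arcs $x\to w$.

**Step 3: verify injectivity on $N(v)$.** Two vertices of $X$ are adjacent in $D'$, so they have distinct colors. Any other pair in $N(v)$ contains a member of $W$. Consider the member of the pair recolored last. At that moment it avoided the other member's color, which was already final.

**Step 4: color $v$.** The set $\psi(N(v))$ consists of $|N(v)|\le36$ distinct vertices of $T$. Hence the signs $\sigma(\psi(x))=+$ if $v\to x$, and $-$ if $x\to v$, are well defined. By richness some vertex of $T$ realizes them. Assign it to $v$. $\square$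

Note that the extension uses no new colors: the same $T$ serves before and after. This is what allows us to repeat it any number of times.

**Proposition 5.** Let $g\ge1$. Suppose every oriented graph of Euler genus at most $g$ on at most $5g$ vertices has oriented chromatic number at most $N$. Then $F(g)\le N+C_0\ln(N+2)+1$.

*Proof.* Let $D$ be an oriented graph of Euler genus at most $g$. As long as it has more than $5g$ vertices, Lemma 2 applies, and we replace it by the $D'$ of Lemma 4. The Euler genus stays at most $g$, since $D'$ comes from a minor, and the number of vertices drops by one. We obtain $D=D_0,D_1,\dots,D_t$, where $D_t$ has at most $5g$ vertices. By hypothesis $D_t\to T_0$ for a tournament $T_0$ on $N$ vertices. Let $T\supseteq T_0$ be the rich tournament of Lemma 3. Then $D_t\to T$, and applying Lemma 4 $t$ times gives $D_{t-1}\to T$, …, $D_0=D\to T$. $\square$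

*Proof of Theorem 1.* A graph on at most $5g$ vertices can be colored with all vertices distinct, so Proposition 5 applies with $N=5g$ and gives $\chi_o(G)\le 5g+C_0\ln(5g+2)+1$. Since $\ln(5g+2)\le 5g+1\le 6g$ for $g\ge1$, this is at most $(6+6C_0)g$. $\blacksquare$

## Random colors on at most $5g$ vertices, and the trouble at a hub

Giving $5g$ vertices $5g$ colors is wasteful. By Proposition 5, for Theorem 2 it is enough to color every oriented graph with at most $5g$ vertices by about $2g/\log_2 g$ colors; the extra term is only logarithmic. By (E1) such a graph has at most $3\cdot5g+3g=18g$ edges.

The sensible first approach is a uniformly random coloring with $K$ colors and the Lovász Local Lemma. Suppose first that all degrees are at most $\Delta$. A given vertex $w$ lies in at most $\Delta\cdot 18g$ pairs of disjoint arcs that could conflict, each with probability $1/K^2$. This total is small once $K$ is a large multiple of $\sqrt{\Delta g}$. Edges and directed $2$-paths at $w$ contribute at most $(\Delta+\Delta^2)/K$. So small degrees cause no trouble, even with far fewer than $g/\log_2 g$ colors, if $\Delta$ is polylogarithmic.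

Large degrees break this. Let a hub $h$ have $m$ in-neighbors and $m$ out-neighbors, with $m$ of order $g$. An in-neighbor $u$ is the end of $m$ directed $2$-paths $u\to h\to w$, each a conflict with probability $1/K$. The total at $u$ is $m/K$, which is small only if $K$ is much larger than $m$, so linear in $g$. Giving $h$ its own color does not help, since the conflict is between $u$ and $w$. Yet three colors suffice for this star: the random coloring ignores the obvious information, namely on which side of $h$ a vertex lies.

**The way around.** Put that information into the color. The color of a client will consist of a *base color*, which tells the direction of its arcs to all the hubs it sees, and a random part, needed only for conflicts away from the hubs. Two questions decide whether this is affordable.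

- *How many base colors?* There may be very many hubs, so full sign vectors are too many. But if each client sees at most $s$ hubs, we only need a family of sign vectors that shows every pattern on every $s$-set. For three hubs and $s=2$, the four vectors $+++,\ +--,\ -+-,\ --+$ suffice instead of all eight: on coordinates $1,2$ they show $++,+-,-+,--$; on $1,3$ they show $++,+-,--,-+$; on $2,3$ they show $++,--,+-,-+$. In general about $2^s$ vectors, up to lower-order factors, will do. With $s=(1-\varepsilon)\log_2 g$ this is about $g^{1-\varepsilon}$, which is negligible.
- *How many clients see more hubs than that?* By (E2) at most about $2g/((1-\varepsilon)\log_2 g)$, and they can get private colors. This is the main term, and $K_{k,n}$ with $k\approx\log_2 n$ in Lemma 1 is exactly the graph made of such clients.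

## Hubs, rich clients, poor clients

Fix $\varepsilon\in(0,\frac12)$ and let $L=\log_2 g$. Asymptotic notation is for $g\to\infty$ with $\varepsilon$ fixed, and $g$ is assumed large enough.

**Proposition 6.** Every oriented graph $D$ of Euler genus at most $g$ with at most $5g$ vertices satisfies $\chi_o(D)\le\left(\frac{2}{1-\varepsilon}+o(1)\right)\frac gL$.

The proof takes the following five steps.

**Step 1: split the vertices and count those with private colors.** Put $\Delta=L^3$ and
$$B=\{v:\deg v>\Delta\},\qquad A=V(D)\setminus B,$$
$$A'=\{v\in A:|N(v)\cap B|\ge(1-\varepsilon)L\},\qquad A''=A\setminus A'.$$
The degree sum is at most $36g$, so $|B|\le 36g/L^3=o(g/L)$. The bipartite graph between $A'$ and $B$ has at least $(1-\varepsilon)L|A'|$ edges, so (E2) gives $(1-\varepsilon)L|A'|\le 2|A'|+2|B|+2g$. Hence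
$$|A'|\le\frac{2g+2|B|}{(1-\varepsilon)L-2}=\Bigl(\frac{2}{1-\varepsilon}+o(1)\Bigr)\frac gL. \tag{3}$$

**Step 2: find few base colors that show every pattern a poor client can have.** Let $Q$ be a set of $q=\lceil g^{1-\varepsilon}L^3\rceil$ base colors. We claim that there is $\tau:Q\times B\to\{+,-\}$ such that
$$\text{for all } S\subseteq B,\ |S|\le(1-\varepsilon)L,\ \text{and all } \sigma:S\to\{+,-\},\ \text{some } p\in Q \text{ has } \tau(p,\cdot)|_S=\sigma. \tag{4}$$
Choose all values of $\tau$ uniformly and independently at random. For given $(S,\sigma)$, one $p$ succeeds with probability $2^{-|S|}\ge g^{-(1-\varepsilon)}$, independently for different $p$. So all $p$ fail with probability at most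
$$(1-g^{-(1-\varepsilon)})^q\le \exp(-q\,g^{-(1-\varepsilon)})\le e^{-L^3}.$$
A pair $(S,\sigma)$ can be coded by a sequence of $\lfloor(1-\varepsilon)L\rfloor$ entries, each a signed element of $B$ or a blank, so there are at most $(2|B|+1)^L$ pairs. For large $g$ we have $2|B|\le 72g/L^3\le g$, so this is at most $(g+1)^L=e^{O(L^2)}$. As $e^{O(L^2)}e^{-L^3}<1$ for large $g$, some $\tau$ satisfies (4).

For each $v\in A''$ we have $|N(v)\cap B|<(1-\varepsilon)L$. So by (4) we can choose $\beta(v)\in Q$ such that for all $b\in N(v)\cap B$
$$\tau(\beta(v),b)=+\ \text{ if } v\to b,\qquad \tau(\beta(v),b)=-\ \text{ if } b\to v. \tag{5}$$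

**Step 3: decide how many random values each base color gets, and count the colors.** For $p\in Q$ let $\ell_p=|\beta^{-1}(p)|$. Discard the $p$ with $\ell_p=0$, and for the others let $k_p=\lceil L^8\sqrt{\ell_p}\,\rceil$. The square root is the right size because conflicts between the classes of $p$ and $p'$ have probability $1/(k_pk_{p'})$, while their number at one vertex will be governed by $\min(\ell_p,\ell_{p'})\le\sqrt{\ell_p\ell_{p'}}$. Since $\sum_p\ell_p\le 5g$, Cauchy–Schwarz gives
$$\sum_pk_p\le q+L^8\sum_p\sqrt{\ell_p}\le q+L^8\sqrt{5gq}=O\bigl(g^{1-\varepsilon/2}L^{10}\bigr)=o(g/L). \tag{6}$$

Now define the coloring. For $v\in B\cup A'$ let $\varphi(v)=v$, a private color. For $v\in A''$ let $\varphi(v)=(\beta(v),c(v))$, where $c(v)$ is uniform on $\{1,\dots,k_{\beta(v)}\}$, independently for all $v\in A''$. Two *distinct* vertices with the same color are both in $A''$ and agree in $\beta$ and in $c$.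

**Step 4: list the bad events and show that avoiding them is enough.** The bad events are these.

- *Type 0.* For an edge $uv$ with $u,v\in A''$ and $\beta(u)=\beta(v)=p$: the event $c(u)=c(v)$. Its probability is $1/k_p\le L^{-8}$.
- *Type 1.* For arcs $u\to v\to y$ with $v\in A$, $u,y\in A''$ and $\beta(u)=\beta(y)=p$: the event $c(u)=c(y)$. Here $u\ne y$ because $D$ is an oriented graph. The probability is $1/k_p\le L^{-8}$.
- *Type 2.* For arcs $u\to v$ and $x\to y$ with $u,v,x,y\in A''$ distinct, $\beta(u)=\beta(y)=p$ and $\beta(v)=\beta(x)=p'$ (where $p=p'$ is allowed): the event that $c(u)=c(y)$ and $c(v)=c(x)$. Since the four vertices are distinct, its probability is $\frac1{k_pk_{p'}}\le L^{-16}(\ell_p\ell_{p'})^{-1/2}$.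

Note that type 1 requires the middle vertex to be in $A$. Paths through hubs, the obstacle of the previous section, do not appear in the list.

**Claim.** If no bad event occurs, then $\varphi$ is an oriented coloring of $D$.

An edge with equally colored ends has both ends in $A''$ with the same base color, which is a type 0 event. So $\varphi$ is proper. Now suppose, for a contradiction, that $uv$ and $xy$ are arcs with $\varphi(u)=\varphi(y)$ and $\varphi(v)=\varphi(x)$.

*Some end lies in $B$.* Colors of vertices in $B$ are private, so if $y\in B$ then $u=y\in B$, and if $x\in B$ then $v=x\in B$. Hence $u\in B$ or $v\in B$.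

If $u\in B$, then $y=u$, so $u\to v$ and $x\to u$. Since $D$ is an oriented graph, $v\ne x$, and $\varphi(v)=\varphi(x)$ gives $v,x\in A''$ and $\beta(v)=\beta(x)$. But (5) gives $\tau(\beta(v),u)=-$ and $\tau(\beta(x),u)=+$, a contradiction.

If $v\in B$, then $x=v$, so $u\to v\to y$. Again $u\neq y$, so $u,y\in A''$ and $\beta(u)=\beta(y)$. But (5) gives $\tau(\beta(u),v)=+$ and $\tau(\beta(y),v)=-$, a contradiction.

*All ends lie in $A$.* The equalities $u=y$ and $v=x$ cannot both hold, since $D$ is an oriented graph. If $v=x$ and $u\ne y$, then $u\to v\to y$ with $\varphi(u)=\varphi(y)$; so $u,y\in A''$ and this is a type 1 event. If $u=y$ and $v\ne x$, then $x\to u\to v$ with $\varphi(x)=\varphi(v)$, again a type 1 event. Finally let $u\ne y$ and $v\neq x$. Then all four vertices are in $A''$. If $u=x$, then $\varphi(x)=\varphi(u)=\varphi(y)$, so the edge $xy$ has equally colored ends. If $v=y$, then $\varphi(u)=\varphi(y)=\varphi(v)$, so the edge $uv$ has equally colored ends. Both contradict properness. Otherwise the four vertices are distinct, and we have a type 2 event. This proves the claim.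

**Step 5: avoid all bad events with the Local Lemma.** Recall the general Lovász Local Lemma. Suppose that for each event $E$ of a finite family we are given a set $\Gamma(E)$ of other events of the family such that $E$ is mutually independent of the events outside $\Gamma(E)\cup\{E\}$, and a number $x_E\in[0,1)$ with $P(E)\le x_E\prod_{E'\in\Gamma(E)}(1-x_{E'})$. Then with positive probability no event of the family occurs.

Each bad event depends only on the values $c(\cdot)$ at no more than four vertices, its *variables*; for type 1 these are the two ends $u,y$, not the middle vertex. Let $\Gamma(E)$ be the set of other bad events sharing a variable with $E$; the independence requirement holds. We bound, for $w\in A''$, the sum of the probabilities of the bad events having $w$ as a variable. Recall that all vertices of $A$ have degree at most $\Delta=L^3$.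

- *Type 0.* There are at most $\Delta$ edges at $w$, so the total is at most $\Delta L^{-8}=L^{-5}$.
- *Type 1.* The vertex $w$ is an end of the path. There are at most $\Delta$ choices for the middle vertex, a neighbor of $w$, and, as the middle vertex is in $A$, at most $\Delta$ choices for the other end. The total is at most $\Delta^2L^{-8}=L^{-2}$.
- *Type 2.* There are at most $\Delta$ choices for the arc containing $w$. It fixes the base colors $p,p'$ of its ends. The other arc joins $\beta^{-1}(p)$ and $\beta^{-1}(p')$ inside $A''$; choosing first its end in the smaller of these classes and then a neighbor of it, we see at most $\Delta\min(\ell_p,\ell_{p'})\le\Delta\sqrt{\ell_p\ell_{p'}}$ choices. Each event has probability at most $L^{-16}(\ell_p\ell_{p'})^{-1/2}$, so each choice of the first arc contributes at most $\Delta L^{-16}$, and the total is at most $\Delta^2L^{-16}=L^{-10}$.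

So the sum at each $w$ is at most $3L^{-2}\le\frac1{16}$ for large $g$. A bad event $E$ has at most four variables, so the sum of $P(E')$ over all bad events $E'$ sharing a variable with $E$, including $E$ itself, is at most $\frac14$. In particular $x_E=2P(E)\le\frac12$. Since $\prod(1-x_i)\ge1-\sum x_i$ for numbers in $[0,1]$,
$$x_E\prod_{E'\in\Gamma(E)}(1-x_{E'})\ge 2P(E)\Bigl(1-2\sum_{E'\in\Gamma(E)}P(E')\Bigr)\ge 2P(E)\cdot\tfrac12=P(E).$$
The Local Lemma applies, and some choice of $c$ avoids all bad events. By the claim, (3), (6) and $|B|=o(g/L)$,
$$\chi_o(D)\le|B|+|A'|+\sum_pk_p\le\Bigl(\frac{2}{1-\varepsilon}+o(1)\Bigr)\frac gL.\qquad\square$$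

## The constant $2$

*Proof of Theorem 2.* Fix $\varepsilon\in(0,\frac12)$. Proposition 6 lets us apply Proposition 5 with some integer $N=\left(\frac2{1-\varepsilon}+o(1)\right)g/\log_2 g$, and therefore
$$F(g)\le\Bigl(\frac{2}{1-\varepsilon}+o(1)\Bigr)\frac{g}{\log_2 g}+O(\log g).$$
Hence $\limsup_{g\to\infty}F(g)\log_2(g)/g\le\frac{2}{1-\varepsilon}$ for every fixed $\varepsilon\in(0,\frac12)$. Letting $\varepsilon\to0$ gives $F(g)\le(2+o(1))\,g/\log_2 g$. Graphs embeddable in a surface $\Sigma$ of Euler genus $g$ have Euler genus at most $g$, so the upper bound holds for every such $\Sigma$. The lower bound $\lfloor 2g/\log_2g\rfloor$, for every $\Sigma$ of large Euler genus $g$, is Lemma 1, and it gives $F(g)\ge(2+o(1))\,g/\log_2 g$. $\blacksquare$
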